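# Twins in the cube: why an extra element can lower the largest frequency of a union-closed family

## 1. A cube with twins

For a positive integer $n$ let $[n]=\{1,\dots,n\}$ and let $\mathcal S_n$ be the power set of $[n]$. A family $\mathcal F$ of sets is union-closed if $T,U\in\mathcal F$ implies $T\cup U\in\mathcal F$. For a finite family $\mathcal F$ and an element $x$, let $\mathrm{av}_{\mathcal F}(x)$ be the number of members of $\mathcal F$ that avoid $x$, and $\deg_{\mathcal F}(x)$ the number that contain $x$. A downset is a family that contains, with each of its sets, all subsets of that set; for example $\{\emptyset,\{1\},\{2\},\{1,2\},\{3\}\}$ is a downset. We write $2^A$ for the power set of $A$.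

In the cube $2^{[b]}$ every element is avoided by exactly half of the $2^b$ sets. Pick a few elements of $[b]$ and give each of them a twin that is present exactly when the element is. There are still $2^b$ sets, and every element, old or new, is still avoided by exactly $2^{b-1}$ of them. But there is now room for sets of a new kind, which contain one twin of a pair and not the other. Here is a way to add such sets.

**Construction.** Let $w,t\ge 1$ and $Q\ge 2t$ be integers and $b=wQ+t$. Choose $C=\{c_1,\dots,c_t\}\subset[b]$ and split $[b]\setminus C$ into blocks $V_1,\dots,V_Q$ of size $w$. The ground set is $E=[b]\cup\{c_1',\dots,c_t'\}$, so $|E|=b+t$. The $2t$ elements $c_1,c_1',\dots,c_t,c_t'$ are called twins. For $S\subseteq[b]$ put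
$$\varphi(S)=S\cup\{c_i':c_i\in S\}.$$
The sets $\varphi(S)$ form the doubled cube. Assign each block to one twin, so that every twin receives at least one block; this is possible because $Q\ge 2t$. For a twin $\sigma$ let
$$\mathcal B_\sigma=\bigcup_{V_q\text{ assigned to }\sigma}2^{V_q},\qquad Y_\sigma(Z)=E\setminus(\{\sigma\}\cup Z)\quad(Z\in\mathcal B_\sigma),$$
and let
$$\mathcal F=\{\varphi(S):S\subseteq[b]\}\ \cup\ \{Y_\sigma(Z):\sigma\text{ a twin},\ Z\in\mathcal B_\sigma\}.$$

So an added set misses exactly one twin, and besides it only a few elements of a single block. Each $\mathcal B_\sigma$ is a downset. It is closed under intersection, because two subsets of one block meet in a subset of that block, and subsets of different blocks meet in $\emptyset$. If $Z\in\mathcal B_\sigma$ and $Z'\in\mathcal B_{\sigma'}$ with $\sigma\ne\sigma'$, then $Z\cap Z'=\emptyset$, because they lie in different blocks.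

**Example.** Let $w=1$, $t=1$, $Q=2$, so $b=3$. Let the blocks be $\{1\}$ and $\{2\}$ and the twins $c,c'$; assign $\{1\}$ to $c'$ and $\{2\}$ to $c$. The doubled cube consists of
$$\emptyset,\ \{1\},\ \{2\},\ \{1,2\},\ \{c,c'\},\ \{1,c,c'\},\ \{2,c,c'\},\ \{1,2,c,c'\}.$$
The added sets are $Y_{c'}(\emptyset)=\{1,2,c\}$, $Y_{c'}(\{1\})=\{2,c\}$, $Y_c(\emptyset)=\{1,2,c'\}$ and $Y_c(\{2\})=\{1,c'\}$. One sees for instance $\{2,c\}\cup\{1,c'\}=E$, $\{2,c\}\cup\{1\}=\{1,2,c\}$ and $\{2,c\}\cup\{c,c'\}=\{2,c,c'\}$, all members. There are $12$ sets; $1$ and $2$ are each avoided by $4+1=5$ of them, and $c,c'$ each by $4+2=6$. Every element lies in at most $7$ of the $12$ sets.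

**Step 1 (size).** The purpose is to count the members. A set $\varphi(S)$ contains both or neither of $c_i,c_i'$, for every $i$. A set $Y_\sigma(Z)$ contains exactly one element of the pair of $\sigma$ (and both of every other pair, as $Z\cap C=\emptyset$), so it is not of the form $\varphi(S)$. From $Y_\sigma(Z)$ one reads off $\sigma$, the only missing twin, and $Z$, the set of missing non-twins. So all listed sets are distinct. Since $|\mathcal B_\sigma|$ is $1$ plus $2^w-1$ for each block assigned to $\sigma$,
$$|\mathcal F|=2^b+r,\qquad r=\sum_\sigma|\mathcal B_\sigma|=2t+(2^w-1)Q .$$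

**Step 2 (union-closed).** We check all kinds of unions, using complements in $E$.

- $\varphi(S)\cup\varphi(T)=\varphi(S\cup T)$.
- The complement of $Y_\sigma(Z)\cup\varphi(T)$ is $(\{\sigma\}\cup Z)\setminus\varphi(T)$. If $\sigma\notin\varphi(T)$ this is $\{\sigma\}\cup(Z\setminus T)$, so the union is $Y_\sigma(Z\setminus T)$, a member since $\mathcal B_\sigma$ is a downset. If $\sigma\in\varphi(T)$ it is $Z\setminus T$, which contains no twin, so the union is $\varphi([b]\setminus(Z\setminus T))$.
- $Y_\sigma(Z)\cup Y_\sigma(Z')=Y_\sigma(Z\cap Z')$, a member since $\mathcal B_\sigma$ is closed under intersection.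
- For $\sigma\ne\sigma'$ the complement of $Y_\sigma(Z)\cup Y_{\sigma'}(Z')$ is $(\{\sigma\}\cup Z)\cap(\{\sigma'\}\cup Z')$. It is empty, because $\sigma\neq\sigma'$, no twin lies in $Z\cup Z'$, and $Z\cap Z'=\emptyset$. So the union is $E=\varphi([b])$.

**Step 3 (avoidance).** We show that every element is avoided by at least $2^{b-1}+2^{w-1}$ members. The doubled cube contributes $2^{b-1}$ for each element. If $v\in V_q$ and $V_q$ is assigned to $\sigma$, then $v$ is also avoided by $Y_\sigma(Z)$ for all $Z$ with $v\in Z\subseteq V_q$; there are $2^{w-1}$ of these. A twin $\sigma$ is also avoided by all $Y_\sigma(Z)$, and there are $|\mathcal B_\sigma|\ge 2^w$ of these.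

## 2. The largest frequency $g_n(m)$ and its dependence on $n$

What is this family for? For positive integers $n,m$ define
$$\begin{aligned} g_n(m) &:= \min \sum_{S \in \mathcal{S}_n: 1 \in S} x_S \\ \text{s.t. } &x_U + x_T \leq 1 + x_S && \forall\, T \cup U = S \in \mathcal{S}_n \\ &\sum_{S \in \mathcal{S}_n} x_S = m \\ &\sum_{S \in \mathcal{S}_n: i \in S} x_S - \sum_{S \in \mathcal{S}_n: j \in S} x_S \geq 0 && \forall\, 1 \leq i < j \leq n \\ &x_S \in \{0, 1\} && \forall\, S \in \mathcal{S}_n. \end{aligned}$$
Read $x$ as the indicator of a family $\mathcal F$. The first constraint says that $\mathcal F$ is union-closed, the second that $|\mathcal F|=m$, and the third that the elements are named in order of non-increasing frequency, which can always be arranged by renaming. So $g_n(m)$ is the minimum, over union-closed $\mathcal F\subseteq\mathcal S_n$ with $|\mathcal F|=m$, of the number of sets containing the most frequent element. In terms of avoidance,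
$$g_n(m)\le m-h\iff\text{some union-closed }\mathcal F\subseteq\mathcal S_n,\ |\mathcal F|=m,\text{ has }\mathrm{av}_{\mathcal F}(x)\ge h\text{ for all }x\in[n].\tag{1}$$

The program is feasible exactly when $2^n\ge m$. Clearly $2^n\ge m$ is needed. Conversely, list the subsets of $[n]$ by decreasing size and take the first $m$: the union of two members is one of the two, or it is larger than both and so comes earlier in the list.

The following appears in "Polyhedral Methods Applied to Extremal Combinatorics Problems" (https://depositonce.tu-berlin.de/bitstream/11303/4463/1/raymond_annie.pdf).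

**Conjecture.** $g_n(m)=g_{n+1}(m)$ for all positive integers $m$ and $n$ such that $n\ge\lceil\log_2 m\rceil$, that is, if there are enough elements for $g_n(m)$ to be feasible.

One inequality is trivial: a family in $\mathcal S_n$ is also a family in $\mathcal S_{n+1}$ in which $n+1$ is unused, so $g_{n+1}(m)\le g_n(m)$. Does an extra element ever help? We shall see that it does, already at $n=\lceil\log_2m\rceil$: the conjecture is false.

**Small cases.** For $m\le5$ nothing happens. The family $\{\emptyset\}$ gives $g_n(1)=0$. Two distinct sets are not both empty, so $\{\emptyset,\{1\}\}$ gives $g_n(2)=1$ for $n\ge1$. For $m\in\{3,4\}$ there are two distinct nonempty members $A,B$. If one contains the other, any element of the smaller lies in two members. If not, an element of $A$ lies in $A$ and in $A\cup B\ne A$. So the largest frequency is at least $2$, and $\{\emptyset,\{1\},\{1,2\}\}$ and $2^{[2]}$ attain it on two elements: $g_n(3)=g_n(4)=2$ for all $n\ge2$. For $m=5$, suppose all frequencies are at most $2$, and let $M$ be the union of all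 members. Besides $M$ there are at least three nonempty members $A,B,C$. Each element of these lies in $M$, hence in only one of $A,B,C$, so they are pairwise disjoint. The set $A\cup B$ contains an element $a\in A$, which lies in no members but $A$ and $M$, and $A\cup B\ne A$, so $A\cup B=M\supseteq C$. But $C$ is disjoint from $A\cup B$ and nonempty, a contradiction. So the value is at least $3$, and $2^{[2]}\cup\{\{1,2,3\}\}$ gives $g_n(5)=3$ for all $n\ge3$.

**Deleting an element.** To prove the conjecture one would take an optimal family on $n+1$ elements and delete some element $e$ from all its sets. The result is union-closed and no frequency goes up. The attempt stops at one point: the sets $S$ and $S\cup\{e\}$ collapse to one set, so the size may drop. The family of Section 1 loses sets under every deletion. If $e=v$ is not a twin, then $\varphi(\emptyset)=\emptyset$ and $\varphi(\{v\})=\{v\}$ collapse. If $e=\sigma$ is a twin, then $Y_\sigma(Z)$ and $\varphi([b]\setminus Z)=E\setminus Z$ collapse, for every $Z\in\mathcal B_\sigma$. This does not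 refute the conjecture, since a quite different family on fewer elements might do as well. That no such family exists is the hard half of the story.

Section 1 proves the following, by (1) with $m=2^b+r$ and $h=2^{b-1}+2^{w-1}$ after renaming $E$ as $[b+t]$.

**Theorem 1 (construction).** Let $w,t\ge1$, $Q\ge 2t$, $b=wQ+t$, $r=2t+(2^w-1)Q$. Then $g_{b+t}(2^b+r)\le 2^{b-1}+r-2^{w-1}$.

## 3. The price of a second pair of twins

Think of $r$ as a budget: we pay $r$ sets beyond $2^b$ so that every element is avoided by $\delta=2^{w-1}$ sets beyond $2^{b-1}$. With $t$ pairs of twins, Theorem 1 pays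
$$r=2t+\frac{2^w-1}{w}\,(b-t).$$
Each pair costs $2$ (the sets $Y_\sigma(\emptyset)$), and each element outside $C$ costs $\frac{2^w-1}w$. So one more pair of twins costs $2$ and saves $\frac{2^w-1}w$. For $w=2$ that is a loss, as $\frac32<2$; for $w=3$ it is a gain, as $\frac73>2$. But a second pair needs a ground set of $b+2$ elements. On $b+1$ elements, the fewest possible for $2^b+r$ sets with $1\le r\le 2^b$, there is room for one pair only. The lower bound below says that one pair is then the best one can do.

For real $d\ge1$ put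
$$\Omega(d):=\int_0^1 d^{\log_2(1+y)}\,dy=\frac{2d-1}{\log_2(2d)} .$$
To evaluate the integral substitute $x=\log_2(1+y)$, $dy=2^x\ln2\,dx$: it becomes $\ln 2\int_0^1(2d)^x\,dx=\ln2\cdot\frac{2d-1}{\ln(2d)}$. Since $d^{\log_2(1+y)}$ is strictly increasing in $d$ for $y>0$, so is $\Omega$. We have $\Omega(1)=1$ and $\Omega(2^{w-1})=\frac{2^w-1}{w}$, the price above; in particular $\Omega(4)=\frac73$. Also $\Omega(5)=9/\log_2 10>2.7$, because $10^3<2^{10}$.

**Theorem 2 (lower bound for the smallest $n$).** For every integer $\delta\ge1$ there is $b_0(\delta)$ such that for $b\ge b_0(\delta)$, $r\ge1$: if a union-closed $\mathcal F\subseteq \mathcal S_{b+1}$ with $|\mathcal F|=2^b+r$ satisfies $\mathrm{av}_{\mathcal F}(x)\ge 2^{b-1}+\delta$ for all $x\in[b+1]$, then $r\ge 2+\Omega(\delta)(b-1)$. One may take $b_0(4)=2^{16}$.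

**Theorem 3 (disproof).** Let $Q\ge 21845$, $b=3Q+2$, $m=2^b+7Q+4$. Then $\lceil\log_2 m\rceil=b+1$ and $g_{b+1}(m)>g_{b+2}(m)$. For example, $m=2^{65537}+152919$ has $g_{65538}(m)>g_{65539}(m)$.

**Proof of Theorem 3 from Theorems 1 and 2.** Let $r=7Q+4$. Since $0<r\le2^b$, we have $\lceil\log_2m\rceil=b+1$. Theorem 1 with $w=3$, $t=2$ gives $g_{b+2}(m)\le2^{b-1}+r-4$. Suppose also $g_{b+1}(m)\le2^{b-1}+r-4=m-(2^{b-1}+4)$. By (1) some union-closed family of size $m$ in $\mathcal S_{b+1}$ has all avoidance numbers at least $2^{b-1}+4$. Since $b\ge3\cdot21845+2=65537>2^{16}$, Theorem 2 with $\delta=4$ gives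
$$r\ge2+\tfrac73(3Q+1)=7Q+4+\tfrac13 ,$$
a contradiction. So $g_{b+1}(m)>2^{b-1}+r-4\ge g_{b+2}(m)$. For $Q=21845$ we get $b=65537$ and $7Q+4=152919$. $\square$

The margin is $\frac13=\Omega(4)-2$. So the lower bound must have exactly the right constant and an additive error below $\frac13$.

## 4. Families that contain a whole doubled cube

Before the general case, take a family in $\mathcal S_{b+1}$ that contains a complete doubled cube. Put $k=b+1$, let $j\ne l$ in $[k]$, $U=[k]\setminus\{j,l\}$, so $|U|=b-1$. Let $\mathcal F\subseteq\mathcal S_k$ be union-closed with $|\mathcal F|=2^b+r$ and all avoidance numbers at least $2^{b-1}+\delta$, and suppose that $S$ and $S\cup\{j,l\}$ are in $\mathcal F$ for all $S\subseteq U$. Record the remaining members by what they miss in $U$: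
$$\mathcal B_1=\{U\setminus S:S\subseteq U,\ S\cup\{j\}\in\mathcal F\},\qquad \mathcal B_2=\{U\setminus S:S\subseteq U,\ S\cup\{l\}\in\mathcal F\}.$$

Then $|\mathcal B_1|+|\mathcal B_2|=r$. An element $x\in U$ is avoided by $2^{b-1}$ sets of the doubled cube and by one further set for each $X\ni x$ in $\mathcal B_1$ or $\mathcal B_2$, so $\deg_{\mathcal B_1}(x)+\deg_{\mathcal B_2}(x)\ge\delta$. The element $j$ is avoided by the $2^{b-1}$ sets $S\subseteq U$ and by $|\mathcal B_2|$ others, so $|\mathcal B_2|\ge\delta>0$; likewise $|\mathcal B_1|>0$. Finally $\mathcal B_1$ and $\mathcal B_2$ are downsets: if $X\in\mathcal B_1$ and $T\subseteq U$, then $(U\setminus X)\cup\{j\}$ and $T$ are members, hence so is their union, which says $X\setminus T\in\mathcal B_1$.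

How small can two nonempty downsets be, if they cover each of $b-1$ points at least $\delta$ times in total?

**Averaging is too weak.** Summing degrees over $x$ gives $\sum|X|\ge\delta(b-1)$. A set $X\in\mathcal B_i$ has $2^{|X|}\le|\mathcal B_i|\le r$, so $|X|\le\log_2r$ and $r\ge\delta(b-1)/\log_2r$. For $\delta=4$ we want $r\ge2+\frac73(b-1)$, but the bound only has the coefficient $4/\log_2r$, which is below $\frac73$ as soon as $r\ge4$ and tends to $0$ as $r$ grows. The loss is clear: averaging treats all sets as if they were large, while a downset that has a large set must also have all its small subsets.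

**Charging sets to their elements.** Instead, let each nonempty $X$ give the share $1/|X|$ to each of its elements. The element $x$ receives $\sum_{X\ni x}1/|X|$ from $\mathcal B_i$. This is $\sum_G\frac1{|G|+1}$, where $G=X\setminus\{x\}$ runs over the link $\{X\setminus\{x\}:x\in X\in\mathcal B_i\}$, and the link is again a downset. So for a downset $L$ put
$$\omega(L)=\sum_{G\in L}\frac1{|G|+1} .$$
We need to know how small $\omega$ is in terms of the number of sets. For instance $\omega(2^{[2]})=1+\frac12+\frac12+\frac13=\frac73=\Omega(4)$, while $\omega(\{\emptyset,\{1\},\{2\},\{3\}\})=1+\frac32=\frac52>\frac73$.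

**Lemma 4.** If $L_1,\dots,L_p$ are nonempty finite downsets with $\sum|L_i|=d$, then $\sum\omega(L_i)\ge\Omega(d)$.

**Proof.** Since $\int_0^1y^{|G|}dy=\frac1{|G|+1}$, we study $p_y(L)=\sum_{G\in L}y^{|G|}$ for fixed $y\in(0,1)$. Put $\beta=\log_2(1+y)\in(0,1)$.

**Step 1: $p_y(L)\ge|L|^\beta$ for every nonempty finite downset $L$.** The inequality is sharp for cubes: $p_y(2^{[a]})=(1+y)^a=(2^a)^\beta$. We use induction on the size of the ground set. If $L=\{\emptyset\}$, both sides are $1$. Otherwise pick a ground element $x$ and let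
$$L^0=\{G\in L:x\notin G\},\qquad L^1=\{G\setminus\{x\}:x\in G\in L\}.$$
Both are downsets on a smaller ground set, $L^1\subseteq L^0$, and $\emptyset\in L^0$. If $L^1=\emptyset$, we use $p_y(L^1)=0=|L^1|^\beta$. By induction
$$p_y(L)=p_y(L^0)+y\,p_y(L^1)\ge|L^0|^\beta+y|L^1|^\beta .$$
With $\rho=|L^1|/|L^0|\in[0,1]$ we have $|L|=|L^0|(1+\rho)$, so it suffices that
$$h(\rho)=1+y\rho^\beta-(1+\rho)^\beta\ge0\qquad\text{on }[0,1].$$
Here $h(0)=0$ and $h(1)=1+y-2^\beta=0$. For $\rho>0$,
$$h'(\rho)=\beta\rho^{\beta-1}\Big[y-\big(1+\tfrac1\rho\big)^{\beta-1}\Big].$$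
As $\rho$ increases, $1+\frac1\rho$ decreases, and since $\beta-1<0$ the power $(1+\frac1\rho)^{\beta-1}$ increases. So the bracket is decreasing, and near $0$ it is close to $y>0$. Hence $h$ first increases and then possibly decreases. With $h(0)=h(1)=0$ this gives $h\ge0$.

**Step 2: several downsets, and integration.** For $0<\beta<1$ the function $z\mapsto z^\beta$ is concave with value $0$ at $0$, hence subadditive, so $\sum_i|L_i|^\beta\ge d^\beta$. Therefore
$$\sum_i\omega(L_i)=\int_0^1\sum_ip_y(L_i)\,dy\ge\int_0^1d^{\log_2(1+y)}\,dy=\Omega(d).\qquad\square$$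

**The model case.** In the situation above, each of $\mathcal B_1,\mathcal B_2$ contains $\emptyset$, which accounts for $2$ sets. Each nonempty set is distributed among its elements. For each $x\in U$ the links of $x$ in $\mathcal B_1$ and $\mathcal B_2$ have total size at least $\delta$; we apply Lemma 4 to the nonempty ones and use that $\Omega$ is increasing. So
$$r\ge2+\sum_{x\in U}\Omega(\delta)=2+\Omega(\delta)(b-1),$$
exactly the bound of Theorem 2. In the construction with $t=1$ the links of non-twins are cubes $2^{[w-1]}$, for which Lemma 4 is sharp.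

A general family need not contain a doubled cube. What remains is to show that a counterexample to Theorem 2 contains one up to few defects (or an ordinary cube $2^{[b]}$ up to few defects), and then to run this count in the presence of defects, at an additive loss that does not spoil the bound. For the first task we use Fourier analysis on the cube.

## 5. Characters on the cube

Let $A$ be a finite set and $f:2^A\to\mathbb R$. For $T\subseteq A$ the character is $\chi_T(S)=(-1)^{|S\cap T|}$, and $\hat f(T)=2^{-|A|}\sum_Sf(S)\chi_T(S)$. The characters are orthonormal for the inner product $2^{-|A|}\sum_Sf(S)g(S)$. So $f=\sum_T\hat f(T)\chi_T$, and Parseval's identity says that the mean of $f^2$ is $\sum_T\hat f(T)^2$. The mean of $f$ is $\hat f(\emptyset)$, and its variance is $\sum_{T\ne\emptyset}\hat f(T)^2$.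

To a family $\mathcal F\subseteq\mathcal S_k$ we attach $G=1$ on $\mathcal F$ and $G=-1$ off $\mathcal F$. Two examples matter. If $\mathcal F=2^{[k-1]}$, then $G(S)=1$ exactly if $k\notin S$, so $G=\chi_{\{k\}}$. If $\mathcal F$ is the doubled cube with twins $j,l$, then $G(S)=1$ exactly if $S$ contains both or neither of $j,l$, so $G=\chi_{\{j,l\}}$. Both families have $2^{k-1}$ members, and every element lies in at most half of them. The structure lemma below says that in our situation $G$ is close to one of these two characters.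

Write $S+i$ for $S\cup\{i\}$ and $S-i$ for $S\setminus\{i\}$. Adding $i$ to a set $S\not\ni i$ changes the sign of $\chi_T(S)$ exactly if $i\in T$. So for $S\subseteq[k]\setminus\{i\}$, and respectively $S\subseteq[k]\setminus\{j,l\}$ with $j\neq l$,
$$\tfrac12\big(G(S)-G(S+i)\big)=\sum_{T\ni i}\hat G(T)\chi_{T-i}(S),\tag{2}$$
$$\Delta_{jl}(S):=\tfrac14\big[G(S)-G(S+j)-G(S+l)+G(S\cup\{j,l\})\big]=\sum_{T\supseteq\{j,l\}}\hat G(T)\chi_{T\setminus\{j,l\}}(S).\tag{3}$$

## 6. A near-cube inside every counterexample

**Standing assumptions.** Fix $\delta\ge 1$. Let $k=b+1$, $N=2^b=2^{k-1}$, let $\mathcal F\subseteq\mathcal S_k$ be as in Theorem 2, and suppose, for contradiction, that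
$$r<2+\Omega(\delta)(b-1).\tag{4}$$
We may assume $\emptyset\in\mathcal F$. Otherwise replace an inclusion-minimal member $M$ by $\emptyset$. No two members other than $M$ have union $M$, since each of them would be a proper subset of $M$; so the family stays union-closed. Its size is unchanged and no avoidance number decreases.

Let $\mathcal R=\mathcal S_k\setminus\mathcal F$, so $|\mathcal R|=2N-(N+r)=N-r$; in particular $r\le N$. Put
$$\theta:=\frac{2kr}{N},\qquad\Lambda:=16kr .$$
By (4), $r$ grows at most linearly in $b$, so for $b$ large in terms of $\delta$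
$$k\ge100\quad\text{and}\quad\theta\le k^{-8}.\tag{5}$$
For $\delta=4$, (4) gives $r<2+\frac73(b-1)<\frac73b$, so $\theta\le5k^2/2^{k-1}$, and (5) holds for all $k\ge100$. Indeed $5k^{10}\le2^{k-1}$ is true at $k=100$, where it reads $5\cdot10^{20}\le2^{99}$, and from $k$ to $k+1$ the left side grows by the factor $(1+\frac1k)^{10}\le 1.01^{10}<2$. Since $kr=\theta\,2^{k-2}$, (5) also gives
$$448\,kr<2^{k-8},\qquad 16\,kr<2^{k-2},\tag{6}$$
the first because $448\cdot 64<k^8$, the second because $16<k^8$.

**Lemma 5 (structure).** After renaming elements, one of the following holds, with $\Lambda=16kr$.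

- (A) At most $\Lambda$ members of $\mathcal F$ contain $k$, and at most $\Lambda$ subsets of $[b]$ are not in $\mathcal F$.
- (B) There are $j\ne l$ such that, with $U=[k]\setminus\{j,l\}$, for all but at most $\Lambda$ sets $S\subseteq U$: $S,\ S\cup\{j,l\}\in\mathcal F$ and $S\cup\{j\},\ S\cup\{l\}\notin\mathcal F$.

**Proof.**

**Step 1: few boundary edges.** This is where union-closedness enters. Let $f_i$ be the number of members containing $i$, and $e_i=2f_i-|\mathcal F|$. Since $f_i=|\mathcal F|-\mathrm{av}_{\mathcal F}(i)\le\frac N2+r-\delta$, we have $e_i\le r-2\delta<r$. Let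
$$a_i=\#\{S\not\ni i:S\in\mathcal F,\ S+i\in\mathcal R\},\qquad a_i'=\#\{S\not\ni i:S\in\mathcal R,\ S+i\in\mathcal F\}.$$
Since $e_i=f_i-\mathrm{av}_{\mathcal F}(i)$, and pairs $S,S+i$ that both lie in $\mathcal F$ cancel, $e_i=a_i'-a_i$. If $S\in\mathcal R$ and $S-i,S-j\in\mathcal F$ for two different $i,j\in S$, then $S=(S-i)\cup(S-j)\in\mathcal F$, a contradiction. So each $S\in\mathcal R$ is counted at most once in $\sum_ia_i$, and
$$\sum_ia_i\le N-r .$$

**Step 2: the Fourier inequality.** We turn Step 1 into a statement about the coefficients of $G$. We have $\hat G(\emptyset)=\frac{|\mathcal F|-|\mathcal R|}{2N}=\frac rN$. For $\gamma_i:=\hat G(\{i\})$, the sum of $G$ over sets avoiding $i$ is $2\,\mathrm{av}_{\mathcal F}(i)-N$ and over sets containing $i$ it is $2f_i-N$. So $\gamma_i=\frac{2(\mathrm{av}_{\mathcal F}(i)-f_i)}{2N}=-\frac{e_i}N$. The left side of (2) is $\pm1$ on the $a_i+a_i'$ boundary pairs in direction $i$ and $0$ on the others. So Parseval on the cube $2^{[k]\setminus\{i\}}$, which has $N$ points, gives $\sum_{T\ni i}\hat G(T)^2=(a_i+a_i')/N$.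 Summing over $i$ and using $a_i'=a_i+e_i$,
$$\sum_T|T|\,\hat G(T)^2=\frac1N\sum_i(2a_i+e_i)\le2-\frac{2r}N-\sum_i\gamma_i .$$
Subtract $2\sum_T\hat G(T)^2=2$. On the left the coefficient of $\hat G(T)^2$ becomes $|T|-2$. With
$$H:=\sum_{|T|\ge3}(|T|-2)\hat G(T)^2$$
the left side is $H-\sum_i\gamma_i^2-2\frac{r^2}{N^2}$, and we obtain
$$H+\sum_i(\gamma_i-\gamma_i^2)\le\frac{2r^2}{N^2}-\frac{2r}N\le0 .\tag{7}$$

**Step 3: consequences for levels one and at least three.** Since $e_i<r$, we have $-\frac rN<\gamma_i\le1$. Terms with $\gamma_i\ge0$ in (7) are nonnegative. Terms with $\gamma_i<0$ are at least $-\frac rN-\frac{r^2}{N^2}\ge-\frac{2r}N$, so together at least $-\frac{2kr}N=-\theta$. Hence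
$$H\le\theta,\qquad\gamma_i(1-\gamma_i)\le\theta\ \text{ whenever }\gamma_i\ge0 .$$
If $0\le\gamma_i\le\frac12$, then $\frac12\gamma_i\le\gamma_i(1-\gamma_i)\le\theta$. If $\gamma_i>\frac12$, then $\frac12(1-\gamma_i)\le\theta$. If $\gamma_i<0$, then $|\gamma_i|<\frac rN\le\theta$. So for each $i$, either $|\gamma_i|\le2\theta$ or $\gamma_i\ge1-2\theta$.

**Step 4: a large first-level coefficient gives (A).** Suppose some $\gamma_i\ge1-2\theta$; rename so that $i=k$. As $f_k=\frac12(|\mathcal F|+e_k)=\frac12(N+r-N\gamma_k)$,
$$f_k\le\frac r2+\theta N=\frac r2+2kr\le3kr\le\Lambda .$$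
The number of subsets of $[b]$ that are not in $\mathcal F$ is $N-(|\mathcal F|-f_k)=f_k-r\le\Lambda$. This is (A). From now on $|\gamma_i|\le2\theta$ for all $i$.

**Step 5: second differences are nearly constant.** We show that almost all the weight is on level $2$ and that each $\Delta_{jl}$ is constant up to few exceptions. The weight on levels at least $3$ is at most $H\le\theta$. So $\Sigma_2:=\sum_{|T|=2}\hat G(T)^2$ satisfies
$$1\ge\Sigma_2\ge1-\theta-\theta^2-4k\theta^2\ge1-2\theta ,$$
where $\theta^2\ge r^2/N^2$ pays for the empty set, $4k\theta^2$ for the singletons, and the last step uses $(1+4k)\theta\le1$. The function $\Delta_{jl}$ in (3) takes values in $\{0,\pm\frac12,\pm1\}$. Its mean is $\gamma_{jl}:=\hat G(\{j,l\})$, and its variance is the sum of $\hat G(T)^2$ over $T\supsetneq\{j,l\}$, which is at most $\theta$. Let $v_{jl}\in\{0,\pm\frac12,\pm1\}$ be a value nearest to $\gamma_{jl}$. Then $|\Delta_{jl}(S)-\gamma_{jl}|\ge|v_{jl}-\gamma_{jl}|$ for all $S$; averaging squares gives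
$$|v_{jl}-\gamma_{jl}|\le\sqrt\theta .$$
Call $S\subseteq[k]\setminus\{j,l\}$ exceptional for $\{j,l\}$ if $\Delta_{jl}(S)\ne v_{jl}$. Then $\frac12\le|\Delta_{jl}(S)-v_{jl}|\le2|\Delta_{jl}(S)-\gamma_{jl}|$, so $|\Delta_{jl}(S)-\gamma_{jl}|\ge\frac14$. By Chebyshev's inequality a fraction of at most $16\theta$ of the sets is exceptional, that is, at most $16\theta\,2^{k-2}=16kr$ sets.

**Step 6: the numbers $v_{jl}$ have squares summing to $1$.** If $v_{jl}=0$, then $\gamma_{jl}^2\le\theta$. If $v_{jl}\ne0$, then $|\gamma_{jl}|\ge\frac12-\sqrt\theta\ge\frac14$, so $\gamma_{jl}^2\ge\frac1{16}$. As $\Sigma_2\le1$, there are at most $16$ such pairs, and for each of them $|\gamma_{jl}^2-v_{jl}^2|=|\gamma_{jl}-v_{jl}||\gamma_{jl}+v_{jl}|\le2\sqrt\theta$. Hence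
$$\Big|\sum v_{jl}^2-1\Big|\le32\sqrt\theta+k^2\theta+2\theta<\tfrac14 ,$$
since $\sqrt\theta\le k^{-4}\le10^{-8}$ and $k^2\theta\le k^{-6}$. Each $v_{jl}^2$ is $0$, $\frac14$ or $1$, so the sum is a multiple of $\frac14$ and equals $1$. There are two possibilities:

- (B1) exactly one pair has $|v_{jl}|=1$, and all other $v$ are $0$;
- (B2) exactly four pairs have $|v_{jl}|=\frac12$, and all other $v$ are $0$.

**Step 7: (B2) is impossible.** Fourier data alone do not exclude (B2). With $y_i=(-1)^{[i\in S]}=\chi_{\{i\}}(S)$, the function $\frac12(y_1y_3+y_2y_3+y_1y_4-y_2y_4)=\frac12\big(y_3(y_1+y_2)+y_4(y_1-y_2)\big)$ takes only the values $\pm1$, because exactly one of $y_1+y_2,\,y_1-y_2$ is nonzero, and it is $\pm2$. We must use union-closedness again.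

Let $P$ be the union of the four pairs, so $|P|\le8$, and there are at most $28$ pairs inside $P$. By (6), at most $28\cdot16kr=448kr<2^{k-8}\le2^{k-|P|}$ sets $S$ are exceptional for some pair inside $P$, counted with the pair. Each of them rules out one set $Y=S\setminus P$, so there is $Y\subseteq[k]\setminus P$ such that no $S$ with $S\setminus P=Y$ is exceptional for a pair inside $P$. Put $G_Y(T)=G(Y\cup T)$ for $T\subseteq P$. For each pair $\{j,l\}\subseteq P$ the second difference of $G_Y$ is the constant $v_{jl}$. By (3) applied to $G_Y$, its mean is $\hat G_Y(\{j,l\})$, so $\hat G_Y(\{j,l\})=v_{jl}$. The squares of these coefficients sum to $1$, which is all that Parseval allows, so all other coefficients vanish: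
$$G_Y=\sum_{\{j,l\}\subseteq P}v_{jl}\,\chi_{\{j,l\}} .$$
Since $|(P\setminus T)\cap\{j,l\}|=2-|T\cap\{j,l\}|$, we get $G_Y(P\setminus T)=G_Y(T)$. Also $G_Y$ has mean $0$. So $\mathcal F_Y=\{T\subseteq P:Y\cup T\in\mathcal F\}$ has $2^{|P|-1}>0$ members, is closed under complement in $P$, and is union-closed, since $(Y\cup T)\cup(Y\cup T')=Y\cup(T\cup T')$. It is therefore a Boolean subalgebra of $2^P$. A Boolean subalgebra consists of all unions of its atoms, which partition $P$; having $2^{|P|-1}$ members, it has $|P|-1$ atoms. So one atom is a pair $\{j,l\}$ and the others are singletons. Then $T\in\mathcal F_Y$ exactly if $T$ contains both or neither of $j,l$, that is, $G_Y=\chi_{\{j,l\}}$ and $v_{jl}=1$. This contradicts $|v|\le\frac12$.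

**Step 8: (B1) gives (B).** Let $|v_{jl}|=1$. By (6), $16kr<2^{k-2}$, so a non-exceptional $S$ exists. If $v_{jl}=-1$, then $\Delta_{jl}(S)=-1$ forces $G(S+j)=G(S+l)=1$ and $G(S\cup\{j,l\})=-1$, so $S+j,S+l\in\mathcal F$ and their union is not in $\mathcal F$, a contradiction. So $v_{jl}=1$. For every non-exceptional $S$, $\Delta_{jl}(S)=1$ says that $S,\,S\cup\{j,l\}\in\mathcal F$ and $S+j,\,S+l\notin\mathcal F$. At most $16kr=\Lambda$ sets are exceptional. $\square$

## 7. Few and small defects

We treat (A) and (B) together and set up the analogue of Section 4, now recording what is missing from the cube as well.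

In case (B) let $U=[k]\setminus\{j,l\}$, $u:=|U|=b-1$, and
$$\mathcal D_0=\{S\subseteq U:S\notin\mathcal F\},\qquad\mathcal D_2=\{S\subseteq U:S\cup\{j,l\}\notin\mathcal F\},$$
$$\mathcal B_1=\{U\setminus S:S\subseteq U,\ S+j\in\mathcal F\},\qquad\mathcal B_2=\{U\setminus S:S\subseteq U,\ S+l\in\mathcal F\}.$$
In case (A) let $U=[b]$, $u=b$, $\mathcal D_0=\{S\subseteq U:S\notin\mathcal F\}$, $\mathcal D_2=\emptyset$, $\mathcal B_1=\{U\setminus S:S\subseteq U,\ S+k\in\mathcal F\}$, $\mathcal B_2=\emptyset$.

By Lemma 5 all these families have at most $\Lambda$ members. The number of defects is $s:=|\mathcal D_0|+|\mathcal D_2|$.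

**Step 1: counting identities.** These replace $|\mathcal B_1|+|\mathcal B_2|=r$ and the degree bound of Section 4. In case (B), $\mathcal F$ has $2^u-|\mathcal D_0|$ members that avoid $j,l$, $2^u-|\mathcal D_2|$ that contain both, and $|\mathcal B_1|+|\mathcal B_2|$ others, with $2\cdot2^u=2^b$. In case (A) it has $2^b-|\mathcal D_0|+|\mathcal B_1|$ members. In both cases
$$|\mathcal B_1|+|\mathcal B_2|=r+s .\tag{8}$$
Let $x\in U$. In case (B), the members avoiding $x$ number
$$2\cdot2^{u-1}-\big(s-\deg_{\mathcal D_0}(x)-\deg_{\mathcal D_2}(x)\big)+\deg_{\mathcal B_1}(x)+\deg_{\mathcal B_2}(x),$$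
because $S$ avoids $x$ exactly if $x\in U\setminus S$. Here $2\cdot2^{u-1}=2^{b-1}$. In case (A) the same formula holds with first term $2^{u-1}=2^{b-1}$. Since there are at least $2^{b-1}+\delta$ such members,
$$\deg_{\mathcal B_1}(x)+\deg_{\mathcal B_2}(x)\ge\delta+s-\deg_{\mathcal D_0}(x)-\deg_{\mathcal D_2}(x).\tag{9}$$
In case (B), the members avoiding $j$ number $2^u-|\mathcal D_0|+|\mathcal B_2|$, so $|\mathcal B_2|\ge\delta+|\mathcal D_0|>0$. In the same way, with $l$, $|\mathcal B_1|\geq \delta+|\mathcal D_0|>0$. In case (A), $|\mathcal B_1|=r+s>0$.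

**Step 2: closure.** If $X\in\mathcal B_i$ and $T\subseteq U$, $T\notin\mathcal D_0$, then $X\setminus T\in\mathcal B_i$. Indeed $T\in\mathcal F$, the member corresponding to $X$ is $U\setminus X$ together with $j$, $l$ or $k$, and its union with $T$ corresponds to $U\setminus\big((U\setminus X)\cup T\big)=X\setminus T$.

**Step 3: all recorded sets are small.** We show that every set in $\mathcal D_0,\mathcal D_2,\mathcal B_1,\mathcal B_2$ has at most $\lambda:=\log_2(2\Lambda)=\log_2(32kr)$ elements.

- Let $X\in\mathcal D_0$. It is nonempty, because $\emptyset\in\mathcal F$. The subsets of $X$ form $2^{|X|-1}$ disjoint pairs $\{T,X\setminus T\}$. In each pair at least one set is in $\mathcal D_0$, since otherwise $X=T\cup(X\setminus T)\in\mathcal F$. So $2^{|X|-1}\le\Lambda$.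
- Let $X\in\mathcal D_2$. For each $T\subseteq X$, either $T\in\mathcal D_0$, or $T\in\mathcal F$ and then $X\setminus T\in\mathcal D_2$, since otherwise $X\cup\{j,l\}=T\cup\big((X\setminus T)\cup\{j,l\}\big)\in\mathcal F$. So $2^{|X|}\le|\mathcal D_0|+|\mathcal D_2|\le2\Lambda$.
- Let $X\in\mathcal B_i$. For each $T\subseteq X$, either $T\in\mathcal D_0$ or, by Step 2, $X\setminus T\in\mathcal B_i$. So $2^{|X|}\le|\mathcal D_0|+|\mathcal B_i|\le2\Lambda$.

**Step 4: few defects.** Averaging, too weak for the theorem, is good enough to bound $s$, because every defect raises the right side of (9). Sum (9) over $x\in U$. By (8) and Step 3 the left side is at most $\lambda(r+s)$, and the right side is at least $u(\delta+s)-\lambda s$. Hence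
$$s\,(b-1-2\lambda)\le s\,(u-2\lambda)\le\lambda r-u\delta<\lambda r .\tag{10}$$

## 8. Charging in the presence of defects

**Step 1: downsets outside the defects.** We recover downsets by fixing the trace on the region where defects live. Let $W$ be the union of all sets in $\mathcal D_0\cup\mathcal D_2$. By Step 3 of Section 7, $|W|\le\lambda s$. For $Z\subseteq W$ let
$$\mathcal B_i^Z=\{X'\subseteq U\setminus W:X'\cup Z\in\mathcal B_i\}.$$
This is a downset, possibly empty. Let $X'\in\mathcal B_i^Z$ and $X''\subsetneq X'$. Then $T=X'\setminus X''$ is nonempty and disjoint from $W$, so $T\notin\mathcal D_0$, because members of $\mathcal D_0$ are subsets of $W$. By closure $(X'\cup Z)\setminus T=X''\cup Z\in\mathcal B_i$.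

**Step 2: the count.** Let $\nu$ be the number of pairs $(i,Z)$ for which $\mathcal B_i^Z$ is nonempty. The families $\mathcal B_i^Z$ have total size $|\mathcal B_1|+|\mathcal B_2|=r+s$. Each nonempty one contains $\emptyset$, which gives $\nu$ sets. Each nonempty $X'$ is split as $1=\sum_{x\in X'}1/|X'|$. For $x\in U\setminus W$ the links $\{X'\setminus\{x\}:x\in X'\in\mathcal B_i^Z\}$ are downsets, and their total size is $\deg_{\mathcal B_1}(x)+\deg_{\mathcal B_2}(x)$. By (9) this is at least $\delta+s$, because no set in $\mathcal D_0\cup\mathcal D_2$ contains $x$. Lemma 4 for the nonempty links, and the monotonicity of $\Omega$, give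
$$r+s\ge\nu+\Omega(\delta+s)\,(u-|W|).\tag{11}$$

**Step 3: no defects.** Let $s=0$. Then $W=\emptyset$ and only $Z=\emptyset$ occurs. In case (B), $\mathcal B_1$ and $\mathcal B_2$ are nonempty, so $\nu=2$ and $r\ge2+\Omega(\delta)(b-1)$. In case (A), $\nu=1$ and $u=b$, so $r\ge1+\Omega(\delta)b\ge2+\Omega(\delta)(b-1)$, because $\Omega(\delta)\ge\Omega(1)=1$. Both contradict (4).

**Step 4: at least one defect.** Let $s\ge1$. A defect raises the required degree from $\delta$ to at least $\delta+1$ at all elements outside $W$, and this costs far more than what is lost on $W$. Precisely, $u-|W|\ge0$ and $u-|W|\ge b-1-\lambda s$, so (11) and (4) give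
$$\Omega(\delta+1)(b-1-\lambda s)\le\Omega(\delta+1)(u-|W|)\le r+s<2+\Omega(\delta)(b-1)+s .\tag{12}$$
By (4), $r\le(2+\Omega(\delta))(b-1)$ for $b\ge2$, so $\lambda=\log_2(32kr)=O_\delta(\log b)$. For $b$ large we have $2\lambda\le\frac12(b-1)$, and (10) gives $s<2\lambda r/(b-1)\le2(2+\Omega(\delta))\lambda=O_\delta(\log b)$. By (12),
$$\big(\Omega(\delta+1)-\Omega(\delta)\big)(b-1)<2+s+\Omega(\delta+1)\lambda s=O_\delta(\log^2b).$$
As $\Omega(\delta+1)>\Omega(\delta)$, this is false for all $b\ge b_0(\delta)$ with a suitable $b_0(\delta)$, depending only on $\delta$. This proves Theorem 2 except for the value $b_0(4)=2^{16}$.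

**Step 5: $b_0(4)=2^{16}$.** Let $\delta=4$ and $b\ge2^{16}$. We saw in Section 6 that (5) holds, so Lemma 5 and Sections 7 and 8 up to (12) apply, and Step 3 excludes $s=0$. Let $s\ge1$. From $r<\frac73b$,
$$\lambda\le\log_2\big(32\cdot\tfrac73\,b(b+1)\big)\le\bar\lambda:=7+2\log_2b ,$$
as $\frac{224}3b(b+1)\le128b^2$. We have $b-1-2\lambda\ge\frac79b$: it suffices that $\frac29b\ge15+4\log_2b$, which at $b=2^{16}$ follows from $14563>79$, and the left side has larger derivative, as $\frac29>\frac4{b\ln2}$. So (10) gives $s<\lambda\cdot\frac73b\cdot\frac9{7b}=3\lambda$. In the middle term of (12) we have $u-|W|\ge0$, so we may replace $\Omega(5)$ by $2.7$ and then bound $u-|W|\ge b-1-\lambda s\ge b-1-3\lambda^2$. This yields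
$$2.7\,(b-1-3\lambda^2)<2+\tfrac73(b-1)+3\lambda ,$$
that is, since $2.7-\frac73=\frac{11}{30}$,
$$\tfrac{11}{30}(b-1)<2+3\lambda+8.1\lambda^2\le2+3\bar\lambda+8.1\bar\lambda^2 .$$
At $b=2^{16}$ we have $\bar\lambda=39$. The left side is $\frac{11}{30}\cdot65535>24000$, and the right side is $2+117+12320.1<12500$. The derivative of left side minus right side is
$$\frac{11}{30}-(3+16.2\,\bar\lambda)\frac2{b\ln2} .$$
At $b=2^{16}$ the subtracted term is below $0.03$, and it decreases in $b$, since $\bar\lambda/b$ does for $b\ge2^{16}$. So the derivative is positive for all $b\ge2^{16}$, and the left side stays larger: a contradiction. This completes the proof of Theorem 2, and with it that of Theorem 3. $\square$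

## 9. Exact thresholds for one pair of twins, and unbounded gaps

Theorems 1 and 2 meet exactly for one pair of twins, and they separate for every $w\ge3$.

**Corollary 6 (sharp threshold at the smallest $n$; failure for every $w\ge3$).** Fix $w\ge1$, $\delta=2^{w-1}$, and let $b$ be large.

(i) If $w\mid b-1$, the least $r\ge 1$ with $g_{b+1}(2^b+r)\le2^{b-1}+r-\delta$ is exactly $2+\frac{2^w-1}{w}(b-1)$.

(ii) If $w\ge3$, $w\mid b-2$, $m=2^b+4+\frac{2^w-1}w(b-2)$, then $g_{b+1}(m)>g_{b+2}(m)$ and $b+1=\lceil\log_2m\rceil$.

**Proof.** (i) If $g_{b+1}(2^b+r)\le2^{b-1}+r-\delta$, then by (1) there is a family as in Theorem 2, so $r\ge2+\Omega(2^{w-1})(b-1)=2+\frac{2^w-1}w(b-1)$. Conversely, Theorem 1 with $t=1$ and $Q=(b-1)/w$, which is at least $2$ for $b$ large, gives the inequality for this value of $r$.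

(ii) Let $r=m-2^b$. For $b$ large, $0<r\le2^b$, so $\lceil\log_2m\rceil=b+1$. Theorem 1 with $t=2$ and $Q=(b-2)/w\ge4$ gives $g_{b+2}(m)\le2^{b-1}+r-\delta$. By Theorem 2, $g_{b+1}(m)\le2^{b-1}+r-\delta$ would need $r\ge2+\Omega(\delta)(b-1)$. But $r=4+\Omega(\delta)(b-2)$, so
$$2+\Omega(\delta)(b-1)-r=\Omega(\delta)-2>0,$$
since $\frac{2^w-1}w>2$, that is $2^w>2w+1$, for $w\ge3$. $\square$

With as many pairs of twins as the condition $Q\ge2t$ permits, the gap can be made arbitrarily large.

**Corollary 7 (unbounded gap).** For every $w\ge5$ there are infinitely many $m$ and $n'>n=\lceil\log_2m\rceil$ with $g_n(m)-g_{n'}(m)\ge 2^{w-3}/w$. In particular $g_{\lceil\log_2m\rceil}(m)-\min_{n'}g_{n'}(m)$ is unbounded.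

**Proof.** Take $Q=2t$ in Theorem 1, with $t\ge2$. Then $b=(2w+1)t$ and $r=2t+(2^w-1)2t=2^{w+1}t$. Put $m=2^b+r$ and $n'=b+t$, so
$$g_{n'}(m)\le2^{b-1}+r-2^{w-1}.$$
For $t$ large, $r\le2^b$, so $n=\lceil\log_2m\rceil=b+1<n'$.

**Step 1: choosing the level for the lower bound.** On $b+1$ elements we want to exclude an extra avoidance of $\delta'$, with $\delta'$ a little below $2^{w-1}$. Let $x=\frac1{4w}$ and $\delta'=\lceil2^{w-1}(1-x)\rceil$. The budget per element is $r/b=\frac{2^{w+1}}{2w+1}$, so we need $\Omega(\delta')$ to exceed it. By monotonicity of $\Omega$ and $\log_2(1-x)\le-x$ (the denominators below are positive),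
$$\Omega(\delta')\ge\frac{2^w(1-x)-1}{w+\log_2(1-x)}\ge\frac{2^w(1-x-2^{-w})}{w-x}>\frac{2^w}{w+\frac12}=\frac{2^{w+1}}{2w+1}.$$
The strict inequality says $(1-x-2^{-w})(w+\frac12)>w-x$, which rearranges to
$$\tfrac12>x\big(w-\tfrac12\big)+2^{-w}\big(w+\tfrac12\big).$$
The first term on the right is $\frac{w-1/2}{4w}<\frac14$. The second is decreasing in $w$ and at most $\frac{5.5}{32}<\frac14$ for $w\ge5$.

**Step 2: the gap.** With $w$ fixed, $\delta'$ is fixed, and
$$2+\Omega(\delta')(b-1)-r=\Big(\Omega(\delta')-\frac{2^{w+1}}{2w+1}\Big)b+2-\Omega(\delta')$$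
is positive for $t$ large. So for $t$ large Theorem 2 with $\delta'$ and (1) exclude $g_{b+1}(m)\le2^{b-1}+r-\delta'$, that is, $g_{b+1}(m)\ge2^{b-1}+r-\delta'+1$. Since $\delta'<2^{w-1}(1-x)+1$,
$$g_n(m)-g_{n'}(m)\ge2^{w-1}-\delta'+1>2^{w-1}x=\frac{2^{w-3}}w .$$
Every large $t$ gives such an $m$, so there are infinitely many. As $2^{w-3}/w\to\infty$ with $w$, the difference $g_{\lceil\log_2m\rceil}(m)-\min_{n'}g_{n'}(m)$ is unbounded. $\square$
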